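# Maximum induced forests of the $n$-cube for $n=2^m$

## Half the cube, plus points that are far apart

Let $Q_n$ be the $n$-cube: its vertices are the binary $n$-tuples, and two of them are adjacent when they differ in exactly one coordinate. How many vertices can we keep so that the induced subgraph, which contains every cube edge between kept vertices, has no cycle? And what do the best choices look like?

Here is the answer one would first guess. Every edge changes the parity of the number of ones, so each of the two **parity classes** (the even vertices, the odd vertices) has $2^{n-1}$ vertices and no edges inside. Keep one whole parity class $P$. We can then add some vertices of the other class. The *Hamming distance* of two vertices is the number of coordinates in which they differ; two vertices of the same class are at even distance. If we add two vertices at distance $2$, they have exactly two common neighbors, both in $P$, and we get a 4-cycle. If all added vertices are at pairwise distance $\ge 4$, no two of them have a common neighbor; each added vertex with its $n$ neighbors forms a star $K_{1,n}$ (one center, $n$ leaves), the stars are disjoint, and everything else is isolated. So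 $P\cup C$ is acyclic exactly when the points of $C$ have pairwise distances $\ge4$.

How large can $C$ be? The neighborhoods of its points are disjoint $n$-subsets of $P$, so $|C|\le 2^{n-1}/n$. Equality can hold only if $n$ divides $2^{n-1}$, that is, if $n=2^m$; then $|C|=2^{n-m-1}$ and the stars use up all of $P$. The guess is therefore the following statement, which is Conjecture 2 of the paper "On the acyclic point-connectivity of the $n$-cube": *if $n=2^m$ with $m\ge1$, any maximum acyclic induced subgraph of $Q_n$ consists of exactly $2^{n-m-1}$ disjoint copies of $K_{1,n}$* (and has no other vertices). In that paper's terms, the acyclic point-connectivity $\alpha(Q_n)$ is the minimum number of vertices to delete from $Q_n$ so that the rest is acyclic.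

Let us test it.

For $n=2$, the cube is a 4-cycle. We must delete a vertex, and deleting any one leaves a path on three vertices, which is $K_{1,2}$. The conjecture predicts $2^{2-1-1}=1$ star, which is right.

For $n=3$, which is not covered by the conjecture, deleting two vertices removes at most $6$ of the $12$ edges, so at least $6$ edges remain on $6$ vertices, and there is a cycle. Hence at most $5$ vertices survive, and $P\cup\{\text{one point}\}$ has $5$. But it is not the only optimum. The path
$$000,\ 001,\ 011,\ 111,\ 110 \tag{1}$$
is induced: its six non-consecutive pairs are at distances $2,3,2,2,3,2$. So for $n=3$ there is a maximum forest that is a single tree and not a star. This is a warning: a proof of the conjecture must explain why such trees lose when $n$ is a power of $2$. We will carry this $P_5$ along as an example.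

For $n=4$, deleting $5$ vertices removes at most $20$ of the $32$ edges, so at least $12$ edges remain on $11$ vertices: a cycle. So at most $10$ vertices survive, and the odd class with $C=\{0000,1111\}$ gives $8+2=10$. The size is right. Whether *every* 10-vertex forest is two copies of $K_{1,4}$ is less clear; we will settle it by hand below.

The guess is correct, and here is what we will prove. Throughout, $N=2^n$; $F$ is a nonempty vertex set inducing a forest, also called $F$; $S$ is its complement; $e(S)$ is the number of cube edges inside $S$; $d(x)$ is the degree of $x\in F$ in the forest; $c$ is the number of components of $F$; and $q=q(F)$ is the number of components **not** isomorphic to $K_{1,n}$. We write $x+e_i$ for $x$ with coordinate $i$ flipped.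

**Theorem 1.** For every $n\ge1$ and every nonempty induced forest $F$ of $Q_n$,
$$ n|F|+q(F)\ \le\ (n+1)\,2^{n-1}. \tag{2}$$

**Theorem 2 (Conjecture 2).** If $n=2^m$, $m\ge1$, the maximum size of an acyclic induced subgraph of $Q_n$ is $2^{n-1}+2^{n-m-1}$ (so $\alpha(Q_n)=2^{n-1}-2^{n-m-1}$), and every maximum acyclic induced subgraph is the disjoint union of exactly $2^{n-m-1}$ copies of $K_{1,n}$.

For the last theorem, recall that a *1-perfect code* of length $k$ is a set of binary $k$-tuples whose radius-1 balls (a word together with its $k$ neighbors) are disjoint and cover all $2^k$ tuples. For instance, $\{000,111\}$ is 1-perfect of length $3$: two disjoint balls of size $4$ fill the $8$ triples. In length $1$, both $\{0\}$ and $\{1\}$ are 1-perfect.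

**Theorem 3.** (a) For $n\ge2$, $n\ne3$, equality holds in (2) if and only if $F=P\cup C$, where $P$ is one of the two parity classes of $Q_n$ and $C$ is a (possibly empty) set in the other class with pairwise Hamming distances $\ge4$. In particular Theorem 1 is sharp for every $n\ge2$. For $n=3$ there is another equality case, the induced path $P_5$.
(b) $|F|\le 2^{n-1}(n+1)/n$ for all $n\ge1$, with equality possible only if $n$ is a power of $2$.
(c) For $n=2^m$, $m\ge1$, the maximum acyclic induced subgraphs are exactly the sets $P\cup C$ as in (a) with $|C|=2^{n-m-1}$. Their number is twice the number of binary 1-perfect codes of length $n-1$.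

## What counting edges gives, and the inequality it leaves open

The purpose of this section is to turn the hand computations for $n=3,4$ into an identity, and to see what is missing.

Recall that a forest has $|F|-c$ edges. Every cube edge is inside $F$, inside $S$, or between them. The edges that meet $S$ number $n|S|-e(S)$, since summing degrees over $S$ counts the inside edges twice. So $\frac{nN}{2}=|F|-c+n(N-|F|)-e(S)$, that is,
$$ c+e(S)=\frac{nN}{2}-(n-1)|F|. \tag{3}$$
Using only $c\ge1$ and $e(S)\ge0$, we get $(n-1)|F|\le nN/2-1$, and in particular
$$ |F|\le 3,\ 5,\ 10\qquad\text{for } n=2,3,4. \tag{4}$$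

For larger $n$ this is not enough: for $n=8$ it gives $7|F|\le1023$, so $|F|\le146$, while the guess is $128+16=144$.

We need a better lower bound for $c+e(S)$. Identity (3) tells us which one: if
$$ c+e(S)\ \ge\ \frac{|F|}{n+1}, \tag{5}$$
then $\frac{nN}{2}\ge\left(n-1+\frac1{n+1}\right)|F|=\frac{n^2}{n+1}|F|$, which is $|F|\le(n+1)2^{n-1}/n$; for $n=2^m$ this is the conjectured maximum.

If every component had at most $n+1$ vertices, then $c\ge|F|/(n+1)$ and we would be done. The obstacle is a component with more than $n+1$ vertices. These exist: the path (1) has $5>3+1$ vertices. It is saved by the other term: its complement $\{101,010,100\}$ contains the edge $\{100,101\}$, so $c+e(S)=2\ge\frac54$. So the thing to prove is that large components force edges inside $S$.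

## Forest edges and the parallel edges inside $S$

We now look for the local mechanism by which $F$ forces edges of $S$. For an edge $\{s,t\}$ in direction $l$ (that is, $t=s+e_l$) and a direction $i\ne l$, the edge $\{s+e_i,t+e_i\}$ is parallel to it, and the two are opposite sides of a 4-cycle. We call such edges *opposite*, across direction $i$. An edge has $n-1$ opposite edges.

Let $xy$ be an edge of $F$ in direction $l$, and let $i\ne l$. The vertices $x+e_i$ and $y+e_i$ are not both in $F$, or $F$ would contain a 4-cycle. Now $x+e_i\in F$ for exactly $d(x)-1$ directions $i\ne l$, and $y+e_i\in F$ for exactly $d(y)-1$ of them; these two sets of directions are disjoint. In the remaining directions both vertices are in $S$. So the number of $S$-edges opposite to $xy$ is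
$$ \delta(xy)=(n-1)-(d(x)-1)-(d(y)-1)=n+1-d(x)-d(y)\ \ge\ 0. \tag{6}$$

**Definition.** An edge $xy$ of $F$ is *good* if $\delta(xy)=0$ and *bad* if $\delta(xy)\ge1$. The set of bad edges is $B$.

All edges of a star $K_{1,n}$ are good, since $n+1-n-1=0$. In the path (1), with $n=3$, the two inner edges have $\delta=4-2-2=0$ and are good; the two end edges have $\delta=4-1-2=1$ and are bad. Both end edges, $\{000,001\}$ and $\{110,111\}$, are opposite to the same $S$-edge $\{100,101\}$.

One fact is immediate and will be used twice.

**Leaf fact.** If $y$ is a leaf of a component $T$, with neighbor $x$, and $xy$ is good, then $T\cong K_{1,n}$. Indeed $d(x)=n$ by (6), and then (6), applied to the other edges at $x$, shows that every neighbor of $x$ has degree at most $1$.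

**The case $n=4$ by hand.** Let $|F|=10$. By (3), $c+e(S)=32-30=2$.

Suppose $c=1$ and $e(S)=1$. Every bad edge is opposite to the only $S$-edge, which has $3$ opposite edges, so there are at most $3$ bad edges. The tree $F$ has $10$ vertices and is not $K_{1,4}$, so by the leaf fact every edge at a leaf is bad, and these edges are distinct for distinct leaves. So there are $\ell\le3$ leaves. In a tree on $t$ vertices, $\sum_x(d(x)-2)=2(t-1)-2t=-2$, so $\sum_{d(x)\ge2}(d(x)-2)=\ell-2\le1$: at most one vertex has degree $3$, and none has a larger degree. A good edge has degree sum $5$ and no leaf at its ends, so its degrees are $2$ and $3$, and there are at most $3$ good edges. Altogether there are at most $3+3=6$ edges, but the tree has $9$. This is a contradiction.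

So $c=2$ and $e(S)=0$. There are no bad edges, so by the leaf fact each component is a single vertex or a $K_{1,4}$. Two components with $10$ vertices in total must both be $K_{1,4}$. The conjecture holds for $n=4$.

This argument has three parts: bad edges force $S$-edges; leaves force bad edges; and few leaves allow few good edges. For general $n$ the first part is the delicate one. An $S$-edge has only $n-1$ opposite edges, so double counting gives
$$\sum_{p}\delta(p)\le (n-1)\,e(S),\qquad p \text{ running over the edges of } F,$$
and one could hope to prove (5) component by component from this, that is, $1+\frac{1}{n-1}\sum_{p\in T}\delta(p)\ge\frac{|T|}{n+1}$ for every component $T$. The degrees alone do not give that. For $n\ge4$ take $k\ge2$ centers in a row, join consecutive centers through a vertex of degree $2$, and add leaves until each center has degree $n-1$. By the formula (6), the edges from centers to degree-2 vertices have $\delta=0$, and the leaf edges have $\delta=1$. There are $k(n-1)-2(k-1)=k(n-3)+2$ leaves, hence $k+(k-1)+k(n-3)+2=k(n-1)+1$ vertices. The hoped-for inequality reads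
$$\frac{k(n-3)+n+1}{n-1}\ \ge\ \frac{k(n-1)+1}{n+1},$$
and after multiplying out, the left side minus the right side has the sign of $-4k+n^2+n+2$. So it fails for large $k$. We do not say that such a tree is an induced subgraph of a cube; the point is only that this count cannot exclude it. The loss comes from pretending that an $S$-edge may have all its $n-1$ opposite edges in $F$ while each of these has $\delta=1$. We show next that this cannot happen for large $n$: the acyclicity of $F$ makes $F$-edges around a common $S$-edge have large $\delta$.

## Each $S$-edge pays for at most two bad edges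

The way to use this is to weight the count. Let each bad edge $p$ split a charge of $1$ equally among its $\delta(p)$ opposite $S$-edges. If no $S$-edge receives more than $2$, then $|B|\le2e(S)$.

**Lemma A.** $e(S)\ge\frac12|B|$.

**Setting.** Fix an $S$-edge $\sigma=\{s,t\}$ in direction $l$. Let $I$ be the set of $i\ne l$ such that $p_i=\{s+e_i,t+e_i\}$ is an edge of $F$, and let $r=|I|$. The $p_i$ with $i\in I$ are exactly the $F$-edges opposite to $\sigma$; each has $\delta(p_i)\ge1$ because of $\sigma$. We claim
$$\sum_{i\in I}\frac1{\delta(p_i)}\ \le\ 2. \tag{7}$$

**Step 1: an auxiliary graph that records where the $p_i$ meet.** For distinct $i,j\in I$ put $q_{ij}=\{s+e_i+e_j,\ t+e_i+e_j\}$. This edge is opposite to $p_i$ (across $j$) and to $p_j$ (across $i$). Its two vertices are not both in $F$, or they would form a 4-cycle with $p_i$. Let $H$ be the graph with vertex set $I$ in which $ij$ is an edge if exactly one vertex of $q_{ij}$ is in $F$; call that vertex $z_{ij}$. It is adjacent to one vertex of $p_i$ (flip $j$) and to one vertex of $p_j$ (flip $i$). If $ij$ is not an edge of $H$, then $q_{ij}$ is an $S$-edge.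

**Step 2: $H$ is a forest, because $F$ is.** Suppose $H$ has a cycle of length $k\ge3$. Consider the $k$ edges $p_i$ for the vertices $i$ of this cycle, and the $k$ vertices $z_{ij}$ for its edges $ij$, each with its two edges to $p_i$ and $p_j$. Compare every vertex with $s$, ignoring coordinate $l$: the vertices of $p_i$ differ from $s$ exactly in $i$, and $z_{ij}$ differs exactly in $i$ and $j$. So the $p_i$ are pairwise disjoint, the $z_{ij}$ are distinct, and no $z_{ij}$ lies on any $p$. We have a subgraph of $F$ with $2k+k=3k$ vertices and $k+2k=3k$ edges. A forest with $3k$ vertices has fewer than $3k$ edges, so this subgraph contains a cycle, which is a contradiction.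

**Step 3: non-adjacency in $H$ makes $\delta$ large.** Let $h_i$ be the degree of $i$ in $H$. The edge $p_i$ is opposite to the $S$-edge $\sigma$ (across $i$), and to the $S$-edge $q_{ij}$ (across $j$) for each of the $r-1-h_i$ indices $j\in I\setminus\{i\}$ not adjacent to $i$ in $H$. These directions are all different, so
$$\delta(p_i)\ \ge\ 1+(r-1-h_i)=r-h_i\ \ge\ 1. \tag{8}$$

**Step 4: the sum.** If $r\le1$, then (7) is clear. Let $r\ge2$. By (8) it suffices to bound $\sum_i\frac1{r-h_i}$. Add edges to the forest $H$ until it is a tree on $I$. This can only raise the $h_i$, and they stay at most $r-1$, so the sum does not decrease. We may thus assume that $H$ is a tree, and then $1\le h_i\le r-1$ and $\sum_ih_i=2(r-1)$. From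
$$h_i(r-h_i)-(r-1)=(h_i-1)(r-1-h_i)\ \ge\ 0$$
we get $\frac1{r-h_i}\le\frac{h_i}{r-1}$. Therefore
$$\sum_{i\in I}\frac1{\delta(p_i)}\le\sum_{i\in I}\frac{h_i}{r-1}=\frac{2(r-1)}{r-1}=2,$$
which is (7).

**Step 5: summing over $\sigma$.** Sum (7) over all $S$-edges $\sigma$. On the left, a bad edge $p$ appears for its $\delta(p)$ opposite $S$-edges, each time with $\frac1{\delta(p)}$, so it contributes $1$. Good edges do not appear. Hence $|B|\le2e(S)$. $\square$

In the path (1), $\sigma=\{100,101\}$ has $r=2$, and $q_{12}=\{010,011\}$ has exactly the vertex $011$ in $F$. So $H$ is a single edge, both $\delta$'s are $1$, and the sum in (7) is $2$. Here $|B|=2$ and $e(S)=1$: Lemma A holds with equality.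

## How many bad edges a large component must have

By Lemma A, $c+e(S)\ge\sum_T\left(1+\frac{b_T}2\right)$, where $T$ runs over the components and $b_T$ is the number of bad edges of $T$. To get (5) we want $(n+1)\left(1+\frac{b_T}2\right)\ge|T|$. If $T\cong K_{1,n}$, then $b_T=0$ and both sides equal $n+1$. For all other components we prove more, with $n$ to spare; this surplus will give the structure of the optimum.

**Lemma B.** Let $T$ be a component of $F$ with $t$ vertices and $b$ bad edges, $T\not\cong K_{1,n}$. Then
$$(n+1)\left(1+\tfrac b2\right)\ \ge\ t+n. \tag{9}$$
If $n\ne3$, equality holds only for $t=1$.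

*Proof.* Put $D=(n+1)\left(1+\frac b2\right)-t$. We must show $D\ge n$, and $D>n$ if $t\ge2$ and $n\ne3$.

**Step 1: components with at most two vertices.** If $t=1$, then $b=0$ and $D=n$. Let $t\ge2$ from now on. If $n=1$, then $T=K_2=K_{1,1}$, which is excluded; so $n\ge2$. By the leaf fact, every edge at a leaf of $T$ is bad. If $t=2$, the only edge is bad, so $b=1$ and $D=\frac{3(n+1)}2-2=\frac{3n-1}2>n$, because $n\ge2$.

**Step 2: at least three vertices, and $n\le3$.** Let $t\ge3$, and let $\ell\ge2$ be the number of leaves. No edge joins two leaves, so the edges at distinct leaves are distinct; all are bad, so $b\ge\ell\ge2$. If $n=2$, then $t=3$ by (4), so $T$ is a path on three vertices, which is $K_{1,2}$ and excluded. If $n=3$, then $t\le5$ by (4), so $D\ge 4\cdot2-5=3=n$.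

**Step 3: for $n\ge4$, few bad edges allow few good ones.** Let $g$ be the number of good edges, so $t=1+b+g$. A good edge has no leaf at its ends, so both ends have degree $\ge2$. We give each good edge $xy$ the weight $\frac{d(x)-2}{d(x)}+\frac{d(y)-2}{d(y)}$. A vertex $x$ lies on at most $d(x)$ good edges, so it contributes at most $d(x)-2$ in total. Since $t\ge3$, every vertex has degree $\ge1$, and $\sum_{x\in T}(d(x)-2)=2(t-1)-2t=-2$; each leaf contributes $-1$ to this sum. Hence
$$\sum_{xy\text{ good}}\left(\frac{d(x)-2}{d(x)}+\frac{d(y)-2}{d(y)}\right)\le\sum_{d(x)\ge2}(d(x)-2)=\ell-2\le b-2.$$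
On the other hand, each good edge has a substantial weight. It satisfies $d(x)+d(y)=n+1$ with $d(x),d(y)\ge2$, so $d(x)d(y)\ge2(n-1)$, since a product with fixed sum is smallest at the ends of the range. Its weight is
$$2-\frac{2(d(x)+d(y))}{d(x)d(y)}=2-\frac{2(n+1)}{d(x)d(y)}\ \ge\ 2-\frac{n+1}{n-1}=\frac{n-3}{n-1}.$$
Together,
$$g\ \le\ \frac{n-1}{n-3}\,(b-2). \tag{10}$$

**Step 4: $n\ge5$.** Then $n-3\ge2$, so $g\le\frac{n-1}2(b-2)$, and
$$D=(n+1)+\frac{n+1}2b-(1+b+g)=n+\frac{n-1}2b-g\ \ge\ n+(n-1)\ >\ n.$$

**Step 5: $n=4$.** Here $D=5+\frac52b-t$, $g\le3(b-2)$ by (10), and $t\le10$ by (4). If $b=2$, then $g=0$, $t=3$ and $D=7$. If $b=3$, then $g\le3$, so $t\le7$ and $D\ge12.5-7=5.5$. If $b=4$, then $D\ge15-10=5$. If $b\ge5$, then $D\ge17.5-10=7.5$. In all cases $D>4$. $\square$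

For the path (1) we have $n=3$, $t=5$, $b=2$ and $D=8-5=3=n$, so the exception for $n=3$ in Lemma B is real.

## The bound $n|F|+q(F)\le(n+1)2^{n-1}$

We now put the pieces together. Lemma A gives the first inequality below, since $|B|=\sum_Tb_T$. Lemma B, together with the equality $(n+1)\left(1+\frac{b_T}2\right)=|T|$ for $T\cong K_{1,n}$, gives the second:
$$c+e(S)\ \ge\ \sum_T\left(1+\frac{b_T}2\right)\ \ge\ \frac1{n+1}\Bigl(\sum_T|T|+nq\Bigr)=\frac{|F|+nq}{n+1}. \tag{11}$$
Insert (3) and multiply by $n+1$:
$$\frac{n(n+1)N}2-(n^2-1)|F|\ \ge\ |F|+nq,\qquad\text{that is,}\qquad n^2|F|+nq\le\frac{n(n+1)N}2.$$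
Dividing by $n$ gives $n|F|+q\le(n+1)2^{n-1}$. This proves Theorem 1. $\square$

## Powers of two: the construction meets the bound

**Step 1: a forest of the guessed size.** Let $n=2^m$, $m\ge1$. We need $2^{n-m-1}$ points of one class at pairwise distance $\ge4$. Index the $n$ coordinates by the elements of $\mathbb F_2^m$ and let
$$C=\Bigl\{x\in\mathbb F_2^n:\ \sum_ix_i=0\in\mathbb F_2,\ \ \sum_ix_i\,i=0\in\mathbb F_2^m\Bigr\}.$$
These are $m+1$ linear conditions: $C$ is the kernel of the linear map $x\mapsto\sum_ix_i(1,i)$ to $\mathbb F_2^{m+1}$. The map is onto, because the vectors $(1,i)$ span: they include $(1,0)$, and $(1,i)+(1,0)=(0,i)$. So $|C|=2^{n-m-1}$. Every word of $C$ has even weight (number of ones), by the first condition. A word of weight $2$, with ones at $i\ne j$, would give $i+j=0$, so $i=j$, which is impossible. So nonzero words of $C$ have weight $\ge4$. As $C$ is linear, the distance of two distinct words is the weight of their nonzero sum, which is again in $C$; so distinct words are at distance $\ge4$.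

Let $F_0$ be the union of $C$ with all odd vertices. Its edges join words of $C$ to odd vertices, and distinct words of $C$ have no common neighbor. So $F_0$ is acyclic, and $|F_0|=2^{n-1}+2^{n-m-1}$. For $m=1$ this is $\{00,01,10\}$; for $m=2$ it is the odd class of $Q_4$ with $0000$ and $1111$.

**Step 2: the upper bound and the structure.** By Theorem 1, every nonempty induced forest satisfies
$$|F|\le\frac{(n+1)2^{n-1}}n=2^{n-1}+2^{n-m-1},$$
so this is the maximum size, and $\alpha(Q_n)=2^n-2^{n-1}-2^{n-m-1}=2^{n-1}-2^{n-m-1}$. If $F$ has this size, then $n|F|=(n+1)2^{n-1}$ already, and Theorem 1 leaves no room for $q$: we get $q(F)=0$. So every component of $F$ is a $K_{1,n}$, and the number of components is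
$$\frac{|F|}{n+1}=\frac{2^{n-1}}n=2^{n-m-1}.$$
This proves Theorem 2, and Conjecture 2 is true for every $m\ge1$. $\square$

## Equality and perfect codes

**Theorem 3(a), the sets $P\cup C$ give equality.** Let $n\ge2$ and let $F=P\cup C$ with $P$ and $C$ as in the statement. As seen at the start, $F$ is a disjoint union of $|C|$ stars $K_{1,n}$ and of $2^{n-1}-n|C|$ isolated vertices. Since $n\ge2$, an isolated vertex is not a $K_{1,n}$, and so $q=2^{n-1}-n|C|$. Hence
$$n|F|+q=n2^{n-1}+n|C|+2^{n-1}-n|C|=(n+1)2^{n-1}.$$
The choice $C=\varnothing$ is allowed, so Theorem 1 is sharp for every $n\ge2$, including $n=3$.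

**Theorem 3(a), nothing else does, if $n\ge2$ and $n\ne3$.** Suppose that equality holds in (2). Then both inequalities in (11) are equalities. The second one, with Lemma B and $n\ne3$, shows that every component is a $K_{1,n}$ or a single vertex. So there are no bad edges, and equality in the first one gives $e(S)=\frac12|B|=0$.

We now show that $F$ contains a parity class, by exhibiting a proper 2-coloring of $Q_n$. Since $n\ge2$, each star has a well-defined center. Let $Z$ be the set of centers, let $L$ be the set of all leaves of stars and all isolated vertices of $F$, and put $A=Z\cup S$. Then $V(Q_n)=L\sqcup A$. A vertex of $L$ has at most one neighbor in $F$, and that neighbor is a center; so all its neighbors lie in $A$. A center has degree $n$ in $F$, so all its neighbors are leaves, hence in $L$. A vertex of $S$ has no neighbor in $S$, as $e(S)=0$, and none in $Z$, by the previous sentence; so all its neighbors lie in $L$. Thus every edge of $Q_n$ joins $L$ to $A$. As $Q_n$ is connected, its proper 2-coloring is unique up to exchanging the colors, so $L$ is a parity class $P$, and $Z$ lies in the other class. We have $F=P\cup Z$. Two distinct centers are at even distance. They have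 no common neighbor, because it would lie in $P\subseteq F$ and join two different components. So their distance is not $2$, and it is $\ge4$.

**Theorem 3(a), the case $n=3$.** The induced path (1) has $n|F|+q=15+1=16=(n+1)2^{n-1}$, so it is an equality case. It is not of the form $P\cup C$, because it contains neither parity class: it omits the odd vertices $010$ and $100$ and the even vertex $101$.

**Theorem 3(b).** The bound follows from (2) and $q\ge0$. Equality forces $q=0$; then all components are $K_{1,n}$, their number $|F|/(n+1)=2^{n-1}/n$ is an integer, and $n$ is a power of $2$.

**Theorem 3(c), the description.** Let $n=2^m$ with $m\ge1$; then $n\ge2$ and $n\ne3$. By Theorem 2, a maximum $F$ has $n|F|=(n+1)2^{n-1}$ and $q=0$, so it attains equality in (2). By (a), $F=P\cup C$, and its size gives $|C|=2^{n-m-1}$. Conversely, every $P\cup C$ as in (a) with $|C|=2^{n-m-1}$ is a forest of size $2^{n-1}+2^{n-m-1}$, which is the maximum.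

**Theorem 3(c), the count.** First, $P$ is determined by $F$: since $|C|=2^{n-1}/n<2^{n-1}$, only one parity class is contained in $F$. So we fix one of the two choices of $P$ and count the sets $C$ in the other class with $|C|=2^{n-1}/n$ and pairwise distances $\ge4$.

Delete the last coordinate of every word of $C$. All words of $C$ have the same parity, so the last coordinate is determined by the others and the map is injective. Distances drop by at most $1$, so we obtain a code of length $n-1$ with $2^{n-1}/n$ words and pairwise distances $\ge3$. Its radius-1 balls are disjoint, each has $1+(n-1)=n$ elements, and together they have $2^{n-1}$ elements; so they fill $\mathbb F_2^{n-1}$, and the code is 1-perfect.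

Conversely, take a 1-perfect code of length $n-1$. Its balls are disjoint and fill the space, so it has $2^{n-1}/n=2^{n-m-1}$ words, at pairwise distances $\ge3$. Each word extends uniquely by a last coordinate to a word in the class opposite to $P$. Distances in the extended code are even and at least as large as before, so they are $\ge4$. The two maps are inverse to each other. So for each of the two choices of $P$ the sets $C$ correspond bijectively to the 1-perfect codes of length $n-1$, and the number of maximum acyclic induced subgraphs is twice the number of these codes. $\square$

For $n=2$ the two 1-perfect codes of length $1$ give $4$ maximum forests, which are the four ways to delete one vertex from a 4-cycle. For $n=4$, the 1-perfect codes of length $3$ have $8/4=2$ words at distance $\ge3$, so they are the four pairs $\{x,\ x+111\}$, and $Q_4$ has exactly $8$ maximum forests: a parity class together with two antipodal points of the other class.
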